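# Removable Cantor sets of dimension exactly $p$ for $H^p$, $0<p<1$

## Small discs on the unit circle

Fix $0<p<1$ and an integer $n\ge2$. Put $n$ points $\zeta_j=e^{2\pi ij/n}$ on the unit circle, and around each of them a closed disc of radius $\rho$, where $0<\rho\le\frac1{2n}$. Let $F$ be the union of these $n$ discs and let $S=\mathbb C\cup\{\infty\}$ be the Riemann sphere. Suppose that $f$ is analytic in $S\setminus F$ with $f(\infty)=0$, and that $|f|^p\le u$ there for some harmonic function $u$ on $S\setminus F$. (Harmonic at $\infty$ means that $z\mapsto u(1/z)$ is harmonic near $0$.) How large can $f$ be on the circle $|z|=3$?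

Assume $u\not\equiv0$. Since $S\setminus F$ is connected and $u\ge0$, we then have $u>0$. Let $\gamma_j$ be the circle $|w-\zeta_j|=2\rho$ and let $D$ be the complement in $S$ of the $n$ closed discs bounded by the $\gamma_j$. Distinct centers satisfy $|\zeta_j-\zeta_{j'}|\ge2\sin(\pi/n)\ge4/n\ge8\rho$, so these discs are disjoint, and the annulus $\frac32\rho<|w-\zeta_j|<3\rho$ lies in $S\setminus F$. By Harnack's inequality there is an absolute constant $A$ with $\max_{\gamma_j}u\le A\min_{\gamma_j}u$. It does not depend on $\rho$, because all these annuli are similar.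

Rotation by $2\pi/n$ maps $D$ to itself, fixes $\infty$ and permutes the circles $\gamma_j$. So the harmonic measure of each $\gamma_j$ in $D$, seen from $\infty$, is exactly $1/n$. Hence
$$u(\infty)\ge\frac1n\sum_j\min_{\gamma_j}u\ge\frac1{nA}\sum_j\max_{\gamma_j}u\ge\frac1{nA}\sum_j\max_{\gamma_j}|f|^p .$$
Next, Cauchy's formula. For $|z|=3$ and $w\in\gamma_j$ we have $|z-w|\ge3-1-2\rho\ge1$. Since $f(w)=O(1/|w|)$ at $\infty$, the integral over a large circle contributes nothing, and
$$|f(z)|=\Bigl|\sum_j\frac1{2\pi i}\oint_{\gamma_j}\frac{f(w)}{z-w}\,dw\Bigr|\le2\rho\sum_j\max_{\gamma_j}|f|\le2\rho\Bigl(\sum_j\max_{\gamma_j}|f|^p\Bigr)^{1/p}.$$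
The last inequality is where $p<1$ enters: the $\ell^1$ sum is at most the $\ell^p$ expression. Together,
$$|f(z)|\le2\,(A\,u(\infty))^{1/p}\,(n\rho^p)^{1/p}\qquad(|z|=3). \tag{1}$$
For example, with $p=\frac12$ and $\rho=n^{-3}$ the right side is $2A^2u(\infty)^2/n$.

The only trace of the set in (1) is the number $n\rho^p$, the $p$-dimensional size of $n$ discs of radius $\rho$. This suggests replacing each disc by a small copy of the whole picture, again and again. At generation $k$ there are $N_k$ discs of size about $a_k$, and in the limit a Cantor set $K$ remains. If (1) survived with $N_ka_k^p$ in place of $n\rho^p$, and if $N_ka_k^p\to0$ very slowly, then every such $f$ on $S\setminus K$ would vanish, while $K$ could still have dimension $p$. What does not survive is the exact symmetry, and most of this lecture is about replacing it.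

## Removable sets for $H^p$ and the borderline dimension

For a domain $\Omega\subset S$ let $A(\Omega)$ be the set of functions analytic in $\Omega$.

**Definition.** For $0<p<\infty$,
$$H^p(\Omega)=\{f\in A(\Omega):|f|^p\le u\text{ in }\Omega\text{ for some harmonic function }u\text{ on }\Omega\}.$$
Let $E\subset\Omega$ be relatively closed in $\Omega$, with $\Omega\setminus E$ a domain. Then $E$ is *weakly removable* for $H^p(\Omega\setminus E)$ if $H^p(\Omega\setminus E)\subset A(\Omega)$, that is, if every $f\in H^p(\Omega\setminus E)$ extends analytically to $\Omega$.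

We use the following fact, due to Hejhal and Björn. If a compact set $K$ is weakly removable for $H^p(\Omega\setminus K)$ for one domain $\Omega\supset K$ with $\Omega\setminus K$ a domain, then $H^p(\Omega\setminus K)=H^p(\Omega)$ for every such $\Omega$. In this case $K$ is simply called *removable for $H^p$*. So we may test on the most convenient domain, $\Omega=S$.

**Criterion.** A compact $K\subset\mathbb C$ with $S\setminus K$ connected is removable for $H^q$ if and only if $H^q(S\setminus K)$ contains only constants.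

Indeed, $A(S)$ consists of constants. If $H^q(S\setminus K)$ contains only constants, then $K$ is weakly removable with $\Omega=S$, hence removable. If $K$ is removable, then $H^q(S\setminus K)=H^q(S)\subset A(S)$.

Two extreme cases can be done at once. First let $K=\{0\}$, with any exponent $q>0$. If $|f|^q\le u$ on $S\setminus\{0\}$, then $z\mapsto u(1/z)$ is a nonnegative harmonic function on $\mathbb C$, hence constant by Liouville's theorem. So $f$ is bounded near $0$, extends to $S$, and is constant: a point is removable for every $H^q$. In particular $1/z\notin H^q(S\setminus\{0\})$ for every $q>0$. Now let $K$ be the closed unit disc. The function $1/z$ is nonconstant and $|1/z|^q\le1$ on $S\setminus K$, so the disc is removable for no $H^q$.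

Between these extremes, size matters. Let $\dim$ denote Hausdorff dimension. It is known that if $0<p<1$ and $K$ is removable for $H^p$, then $\dim K\le p$. The paper "Removable singularities for $H^p$ spaces" is the source of the following problem.

**Conjecture.** Let $0<p<1$. Then there exists a compact set $K$ removable for $H^p$ with $\dim K=p$.

The conjecture is true.

**Theorem 1.** For every $0<p<1$ there is a compact $K\subset\mathbb C$ removable for $H^p$ with $\dim K=p$.

The construction has a free sequence in it. Other choices of that sequence give removable sets of positive finite $p$-dimensional measure (Theorem 2) and, with a converse (Proposition 3), a description of the exponents that can occur (Theorem 4).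

## Harmonic measure, Hausdorff measure and the $\ell^p$ inequality

Here are the textbook facts, in the form in which they will be used.

For $0<q\le1$ and $x_j\ge0$,
$$\Bigl(\sum x_j\Bigr)^q\le\sum x_j^q,\qquad\text{equivalently}\qquad\sum x_j\le\Bigl(\sum x_j^q\Bigr)^{1/q}. \tag{2}$$
In particular $|f-c|^q\le|f|^q+|c|^q$. So if $f\in H^q(\Omega)$ with $q\le1$, then $f-c\in H^q(\Omega)$ for every constant $c$.

Let $D\subset S$ be a domain bounded by finitely many disjoint circles. If $\gamma$ is one of them, $\omega(\cdot,\gamma;D)$ is the harmonic function in $D$, continuous on $\overline D$, equal to $1$ on $\gamma$ and $0$ on the other circles. It is the mass of $\gamma$ under a probability measure $\omega$ on $\partial D$ (depending on the base point $z$) for which $u(z)=\int u\,d\omega$ whenever $u$ is harmonic in $D$ and continuous on $\overline D$. For example, in the annulus $r<|z|<R$,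
$$\omega(z,\{|z|=r\})=\frac{\log(R/|z|)}{\log(R/r)}. \tag{3}$$

From now on $A$ is the Harnack constant of the first section: if $u>0$ is harmonic in $\frac32a<|z-\zeta|<3a$, then $\max u\le A\min u$ on $|z-\zeta|=2a$.

Let $h:(0,\infty)\to(0,\infty)$ be nondecreasing, and put $h(0)=0$. The *content* $\Lambda_h^\infty(E)$ is the infimum of $\sum h(\operatorname{diam}U_j)$ over countable covers $(U_j)$ of $E$. The *measure* $\Lambda_h(E)$ is the limit as $\delta\to0$ of the same infimum over covers with all diameters at most $\delta$. For $h(r)=r^s$ we write $\Lambda_s$.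

**Mass distribution principle.** If $\mu$ is a probability measure on $K$ with $\mu(\bar B(x,r))\le Cr^s$ for $x\in K$ and $0<r<r_0$, where $s>0$, then $\Lambda_s(K)\ge1/C>0$, so $\dim K\ge s$.

To see this, take a cover by sets $U$ of diameter less than $r_0$ that meet $K$; we may assume them closed. If $x\in U\cap K$, then $U\subset\bar B(x,\operatorname{diam}U)$, so $\mu(U)\le C(\operatorname{diam}U)^s$ (single points have mass $0$). Summing, $1\le C\sum(\operatorname{diam}U)^s$. For example, Lebesgue measure on $[0,1]$ has $\mu(\bar B(x,r))\le2r$, so $\Lambda_1([0,1])\ge\frac12$.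

## Fixed branching loses a factor in every generation

The natural first attempt is a self-similar set. Fix $n$ and a small ratio $a$, let $a_k=a^k$, and place around each center of generation $k-1$ its $n$ children, equally spaced on a circle of radius $a_{k-1}$. To repeat the opening computation at generation $k$ we need a lower bound for the harmonic measure of each of the $n^k$ small circles.

In the first generation symmetry gives $1/n$. In the second generation the symmetry is gone. Already for $n=2$ the four centers are $\pm1\pm a$: two lie at distance $1+a$ from $0$ and two at distance $1-a$, and no symmetry of the configuration exchanges the two kinds. One can go down the tree one step at a time. Near one cluster the relevant harmonic functions are almost, but not exactly, symmetric. Suppose that such an argument yields the factor $c/n$ per generation, with some fixed $c<1$ (the ratio of consecutive scales is fixed, so the argument is the same in each generation). Then the harmonic measures are bounded below by a multiple of $c^k/n^k$,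 and the opening computation gives
$$|f(z)|\le C_z\bigl(n^ka^{kp}c^{-k}\bigr)^{1/p}.$$
The right side tends to $0$ only if $na^p<c$. But $K$ is covered by $n^k$ sets of diameter at most $3a^k$, so $\dim K\le\frac{\log n}{\log(1/a)}$, and $na^p<c<1$ makes this strictly smaller than $p$. This is where the first attempt stops: a fixed loss per generation costs a fixed amount of dimension.

The way out is to let the numbers $n_k$ of children grow very fast. If $a_k\approx a_{k-1}n_k^{-1/p}$, then the spacing of siblings is about $a_{k-1}/n_k$ while a sibling has size about $a_k$. The ratio of spacing to size is about $n_k^{\beta}$ with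
$$\beta=\frac1p-1>0 .$$
So every cluster is surrounded by a ring whose ratio of radii tends to infinity. On the middle circle of such a ring a positive harmonic function is almost constant, and the loss becomes a factor $1-\delta_k$. If $n_k$ grows fast enough, $\sum\delta_k<\infty$ and the total loss is bounded. (For Theorem 1 a fixed $c$ would be affordable once $n_k\to\infty$ rapidly: $c^{-k}$ is then smaller than any positive power of $N_k=n_1\cdots n_k$, and can be absorbed into $a_k$ without changing the dimension. In Theorem 2, where $N_ka_k^p=1$, there is no such room.)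

## A Cantor set with rapidly growing branching

**Parameters.** We fix the scales. Let $(s_k)_{k\ge0}$ satisfy $s_0=1$ and $\frac18\le s_k/s_{k-1}\le8$. Three choices will be used: $s_k=k+1$, $s_k=1$ and $s_k=8^{-k}$. Let $M$ be an integer with $M\ge32(19+\frac1p)^2/\beta$. Put
$$n_k=2^{M4^k}\ (k\ge1),\quad N_0=1,\quad N_k=n_1\cdots n_k,\quad a_k=(s_kN_k)^{-1/p},\quad d_0=e^{\beta M},\quad d_k=\frac{a_{k-1}}{n_k}\ (k\ge1),$$
$$L_k=\log(d_k/a_k),\qquad b_k=a_ke^{\sqrt{L_k}}. \tag{4}$$
Here $a_k$ is the size of a piece of generation $k$, $d_k$ is comparable to the spacing of siblings, and $b_k$ is an intermediate radius, much larger than $a_k$ and much smaller than $d_k$ when $L_k$ is large.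

We have $a_0=1$. Since $a_{k-1}/a_k=(n_ks_k/s_{k-1})^{1/p}$,
$$(n_k/8)^{1/p}\le a_{k-1}/a_k\le(8n_k)^{1/p},$$
so $a_k$ decreases to $0$. For $k\ge1$, $L_k=\log(a_{k-1}/a_k)-\log n_k\ge\beta\log n_k-\frac{3\log2}p=\beta M4^k\log2-\frac{3\log2}p$, and $L_0=\beta M$. Therefore
$$L_k\ge\tfrac12\beta M4^k\ge4\qquad(k\ge0). \tag{5}$$
To check this, note $\beta M\ge32(19+\frac1p)^2\ge32\cdot\frac{38}p>\frac{1200}p$. So $(\log2-\frac12)\beta M4^k\ge0.19\cdot4\cdot\frac{1200}p>\frac{3\log2}p$ for $k\ge1$, which is the first inequality; $k=0$ is clear, and $\frac12\beta M\ge4$.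

From $L_k\ge4$ we get $d_k=a_ke^{L_k}\ge3a_k$. Also $\sqrt{L_k}\ge2$ gives $b_k\ge e^2a_k>2a_k$. Finally $2\sqrt{L_k}\le L_k$, so $b_k<d_k$ and $e^{2\sqrt{L_k}}\le e^{L_k}$.

**Centers.** We now place the pieces. The root, of generation $0$, has center $0$. A node $i$ of generation $k-1$ with center $\zeta_i$ has $n_k$ children, with centers $\zeta_i+a_{k-1}e^{2\pi i\nu/n_k}$, $0\le\nu<n_k$ (in the exponent $i$ is the imaginary unit). Let $I_k$ be the set of nodes of generation $k$, so $|I_k|=N_k$. Write $|i|=k$ for $i\in I_k$.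

**Separation.** This step shows that pieces do not interfere. If two children $j,j'$ of one node have indices at cyclic distance $\nu$, $1\le\nu\le n_k/2$, then $\sin(\pi\nu/n_k)\ge2\nu/n_k$ gives
$$|\zeta_j-\zeta_{j'}|=2a_{k-1}\sin(\pi\nu/n_k)\ge\frac{4a_{k-1}\nu}{n_k}=4\nu d_k. \tag{6}$$
So the discs $\bar B(\zeta_j,d_k)$ of siblings are disjoint. Since $n_k\ge16$ we have $d_k<\frac12a_{k-1}$, and for a child $j$ of $i$
$$\bar B(\zeta_j,d_k)\subset B(\zeta_i,\tfrac32a_{k-1})\subset B(\zeta_i,d_{k-1}). \tag{7}$$
Call two nodes *unrelated* if neither is an ancestor of, or equal to, the other. If $i,i'$ are unrelated, go up to the two different siblings above them (or equal to them). By (7) and the disjointness of sibling discs, $\bar B(\zeta_i,d_{|i|})$ and $\bar B(\zeta_{i'},d_{|i'|})$ are disjoint.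

**The set.** Put
$$K=\bigcap_k\bigcup_{i\in I_k}\bar B(\zeta_i,d_k),\qquad K_i=K\cap\bar B(\zeta_i,d_k)\quad(i\in I_k).$$
By (7) the unions decrease with $k$, so $K$ is compact and every $K_i$ is a nonempty compact set. A point of $K_i$, $i\in I_k$, lies in the disc of some node of generation $k+1$, and this must be a child of $i$, so $K_i\subset B(\zeta_i,\frac32a_k)$. Points of $K\setminus K_i$ lie outside $\bar B(\zeta_i,d_k)$. In particular $\operatorname{diam}K_i\le3a_k$, and the annulus $\frac32a_k<|z-\zeta_i|<3a_k$ misses $K$. A connected subset of $K$ lies in a single $K_i$ of each generation, so $K$ is totally disconnected. The set $S\setminus K$ is connected, being an increasing union of complements in $S$ of finitely many disjoint closed discs.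

**Natural measure.** We measure the size of $K$. Let $\mu$ be the probability measure on $K$ with $\mu(K_i)=1/N_k$ for $i\in I_k$; these masses are consistent because $n_{k+1}/N_{k+1}=1/N_k$. For $x\in K$ and $k\ge1$,
$$\mu(\bar B(x,r))\le10\,s_{k-1}r^p\qquad(a_k\le r<a_{k-1}). \tag{8}$$
To prove it, let $x\in K_i$ with $i\in I_{k-1}$. Points of $K\setminus K_i$ have distance more than $d_{k-1}-\frac32a_{k-1}\ge a_{k-1}>r$ from $x$, so only $K_i$ counts. Let $x\in K_{j_0}$ with $j_0$ a child of $i$. If $K_j$ meets $\bar B(x,r)$ for a child $j$ of $i$, then $|\zeta_j-\zeta_{j_0}|\le r+3a_k\le4r$. By (6) the cyclic distance of $j$ and $j_0$ is at most $n_kr/a_{k-1}$. There are at most $1+2n_kr/a_{k-1}$ such $j$. Since $N_k^{-1}=s_ka_k^p$ for every $k$,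
$$\mu(\bar B(x,r))\le N_k^{-1}+\frac{2r}{N_{k-1}a_{k-1}}=s_ka_k^p+2s_{k-1}a_{k-1}^{p-1}r\le(s_k+2s_{k-1})r^p\le10s_{k-1}r^p .$$
We used $a_k\le r$ in the first term and $a_{k-1}^{p-1}\le r^{p-1}$ in the second (because $r<a_{k-1}$ and $p<1$).

In the other direction, the $N_k$ sets $K_i$, $i\in I_k$, cover $K$, and $\sum(\operatorname{diam}K_i)^p\le N_k(3a_k)^p=3^p/s_k$.

## Harmonic measure that is uniform up to a factor $4$

We now restore the symmetry argument. First, the statement that wide rings make positive harmonic functions nearly constant.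

**Lemma A.** Let $v>0$ be harmonic in $\rho_1<|z|<\rho_2$, $\rho=\sqrt{\rho_1\rho_2}$, $q=(\rho_1/\rho_2)^{1/2}$, and let $m$ be the mean of $v$ on $|z|=\rho$. Then $v\ge\bigl(1-\frac{4q}{1-q}\bigr)m$ on $|z|=\rho$.

**Proof of Lemma A.** Replace $\rho_1,\rho_2$ by $\rho_1e^{\varepsilon},\rho_2e^{-\varepsilon}$, which keeps $\rho$, and let $\varepsilon\to0$ at the end. So we may assume that $v$ is positive and harmonic on the closed annulus. Put $t_1=\log\rho_1$, $t_2=\log\rho_2$, $t_0=\frac12(t_1+t_2)$, $T=\frac12(t_2-t_1)$. The function $(t,\theta)\mapsto v(e^{t+i\theta})$ is harmonic, so its Fourier coefficients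
$$\varphi_l(t)=\frac1{2\pi}\int_0^{2\pi}v(e^{t+i\theta})e^{-il\theta}\,d\theta$$
satisfy $\varphi_l''=l^2\varphi_l$, and $|\varphi_l|\le\varphi_0$ because $v>0$. In particular $\varphi_0$ is affine, and $\varphi_0(t_0)=m$. For $l\ne0$, $\varphi_l$ is a combination of $\cosh l(t-t_0)$ and $\sinh l(t-t_0)$, the coefficient of the first being $\varphi_l(t_0)$. Adding the values at $t_1=t_0-T$ and $t_2=t_0+T$ gives $\varphi_l(t_1)+\varphi_l(t_2)=2\varphi_l(t_0)\cosh lT$. Hence
$$|\varphi_l(t_0)|=\frac{|\varphi_l(t_1)+\varphi_l(t_2)|}{2\cosh lT}\le\frac{\varphi_0(t_1)+\varphi_0(t_2)}{2\cosh lT}=\frac{m}{\cosh lT}\le2e^{-|l|T}m .$$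
Since $e^{-T}=q$, on $|z|=\rho$ we get $v\ge m-\sum_{l\ne0}2q^{|l|}m=\bigl(1-\frac{4q}{1-q}\bigr)m$. $\square$

Next, one generation of the tree. From the middle circle of the ring around node $i$, each of the $n_k$ children is seen with harmonic measure at least $(1-\delta_k)/n_k$. Two things can be lost. The starting point is not at the center of symmetry; Lemma A handles this. And harmonic measure can escape through the outer boundary; a Green potential handles that.

**Lemma B.** Let $i\in I_{k-1}$, $k\ge1$, let $G_i=B(\zeta_i,d_{k-1})\setminus\bigcup_{j\text{ child of }i}\bar B(\zeta_j,b_k)$, and for a child $j$ of $i$ let $v_j$ be the harmonic measure of $\partial B(\zeta_j,b_k)$ in $G_i$. Then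
$$v_j\ge\frac{1-\delta_k}{n_k}\quad\text{on }|z-\zeta_i|=b_{k-1},\qquad\text{with some }\delta_k\le2^{-k-1}. \tag{9}$$

**Proof of Lemma B.** Translate so that $\zeta_i=0$, and abbreviate $a=a_{k-1}$, $b=b_{k-1}$, $d=d_{k-1}$, $L=L_{k-1}$, $n=n_k$. Thus $b=ae^{\sqrt L}$ and $d=ae^L$.

**Step 1: reduction to the mean.** The removed discs lie in $|z|<\frac32a$ by $b_k<d_k$ and (7), and $\frac{b^2}{2a}=\frac12ae^{2\sqrt L}\le\frac12ae^L<d$. So $v_j$ is positive and harmonic in $2a<|z|<\frac{b^2}{2a}$. The geometric mean of these radii is $b$, and $q=2a/b=2e^{-\sqrt L}\le2e^{-2}<\frac12$. Since $\frac{4q}{1-q}\le8q$, Lemma A gives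
$$v_j\ge(1-16e^{-\sqrt L})\,m_j\quad\text{on }|z|=b,$$
where $m_j$ is the mean of $v_j$ over $|z|=b$. Rotation by $2\pi/n$ maps $G_i$ to itself and permutes the $v_j$ cyclically, so all $m_j$ are equal. Hence $m_j=\frac1n\operatorname{mean}(H)$ with $H=\sum_jv_j$, the mean being over $|z|=b$.

**Step 2: a lower bound for $H$.** We compare $H$ with a sum of Green functions of $B(0,d)$. Put
$$W=\sum_jg_j,\qquad g_j(z)=\log\left|\frac{d^2-\bar\zeta_jz}{d(z-\zeta_j)}\right| .$$
Then $W$ is harmonic in $G_i$ and $W=0$ on $|z|=d$. We bound $W$ from above on $|z-\zeta_j|=b_k$. For all $j'$ we have $|d^2-\bar\zeta_{j'}z|/d\le2d$. For $j'\ne j$, $b_k<d_k\le\frac14|\zeta_j-\zeta_{j'}|$ by (6), so $|z-\zeta_{j'}|\ge\frac12|\zeta_j-\zeta_{j'}|$. Moreover the $\zeta_{j'}$ are the roots of $P(z)=z^n-a^n$, so $\prod_{j'\ne j}|\zeta_j-\zeta_{j'}|=|P'(\zeta_j)|=na^{n-1}$. Therefore, on $|z-\zeta_j|=b_k$,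
$$W\le n\log(2d)-\log b_k+(n-1)\log2-\log n-(n-1)\log a\le n\log\frac{4d}a+\log\frac a{b_k}.$$
Here $\log\frac{4d}a=L+\log4$, and $\frac a{b_k}\le\frac{a_{k-1}}{a_k}\le(8n)^{1/p}$. So $W\le Q:=n(L+\log4)+\frac1p\log(8n)$ on all the inner circles, where $H=1$; on $|z|=d$ both $W$ and $H$ vanish. By the maximum principle $H\ge W/Q$ in $G_i$.

**Step 3: the mean of $W$.** The circle $|z|=b$ encloses $\zeta_j$ (as $b>a=|\zeta_j|$), so the mean of $\log|z-\zeta_j|$ over it is $\log b$. The function $\log|d^2-\bar\zeta_jz|$ is harmonic in $|z|\le b$, so its mean is $\log d^2$. Hence the mean of $g_j$ is $\log(d/b)=L-\sqrt L$. Using $\log(8n)\le n$ (true as $n\ge16$),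
$$\operatorname{mean}(H)\ge\frac{n(L-\sqrt L)}{Q}\ge\frac{L-\sqrt L}{L+\log4+\frac1p}=1-\frac{\sqrt L+\log4+\frac1p}{L+\log4+\frac1p}\ge1-L^{-1/2}-\Bigl(2+\frac1p\Bigr)L^{-1}.$$

**Step 4: the size of the loss.** Put $\delta_k=16e^{-\sqrt L}+L^{-1/2}+(2+\frac1p)L^{-1}$. As $e^{-\sqrt L}\le L^{-1/2}$ and $L^{-1}\le L^{-1/2}$, (5) and the choice of $M$ give
$$\delta_k\le\Bigl(19+\frac1p\Bigr)L_{k-1}^{-1/2}\le\Bigl(19+\frac1p\Bigr)\sqrt{\frac2{\beta M}}\;2^{-(k-1)}=4\Bigl(19+\frac1p\Bigr)\sqrt{\frac2{\beta M}}\;2^{-k-1}\le2^{-k-1}.$$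
In particular the factors in Steps 1 and 3 are positive, and $(1-x)(1-y)\ge1-x-y$ for $x,y\ge0$ yields $v_j\ge\frac1n(1-\delta_k)$ on $|z|=b$. $\square$

Consequently $\prod_{k\ge1}(1-\delta_k)\ge1-\sum_{k\ge1}\delta_k\ge\frac12$.

We now chain the generations. For later use we allow stopping at different generations in different places.

**Definition.** Let $\gamma_i=\partial B(\zeta_i,2a_{|i|})$ and $z_0=b_0$. A *section* is a finite set $\mathcal J$ of pairwise unrelated nodes with $K=\bigcup_{i\in\mathcal J}K_i$.

For example, $I_k$ is a section. Taking $I_1$ and replacing one node by all its children gives a section with nodes of generations $1$ and $2$.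

**Lemma C.** Let $\mathcal J$ be a section and $D=S\setminus\bigcup_{i\in\mathcal J}\bar B(\zeta_i,2a_{|i|})$. Then $\omega(z_0,\gamma_i;D)\ge\frac1{4N_{|i|}}$ for all $i\in\mathcal J$.

**Proof of Lemma C.** Since $2a_{|i|}<b_{|i|}<d_{|i|}$, the removed discs are disjoint. They lie in $|z|\le2$ (in $|z|<\frac32$ unless $\mathcal J$ consists of the root), so $z_0=b_0\in D$. Fix $i\in\mathcal J$, $|i|=k$, with ancestors $i_0,i_1,\dots,i_k=i$, where $i_0$ is the root. Put $w=\omega(\cdot,\gamma_i;D)$ and $C_l=\{|z-\zeta_{i_l}|=b_l\}$.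

**Step 1: the last ring.** The other elements of $\mathcal J$ are unrelated to $i$, so their discs miss $\bar B(\zeta_i,d_k)$, and the annulus $2a_k<|z-\zeta_i|<d_k$ lies in $D$. There $w\ge0$, and $w=1$ on $\gamma_i$. Comparing with (3), on $C_k$
$$w\ge\frac{\log(d_k/b_k)}{\log(d_k/2a_k)}\ge\frac{L_k-\sqrt{L_k}}{L_k}=1-L_k^{-1/2}\ge\frac12 .$$

**Step 2: one generation up.** Let $1\le l\le k$. We claim $G_{i_{l-1}}\subset D$. Let $i'\in\mathcal J$. If $i'$ is unrelated to $i_{l-1}$, its disc misses $B(\zeta_{i_{l-1}},d_{l-1})$. The node $i'$ cannot be $i_{l-1}$ or an ancestor of it, since it would then be a proper ancestor of $i$, while elements of $\mathcal J$ are pairwise unrelated. If $i'$ is a proper descendant of $i_{l-1}$, let $j$ be the child of $i_{l-1}$ that is $i'$ or an ancestor of $i'$. The disc $\bar B(\zeta_{i'},2a_{|i'|})$ lies in $\bar B(\zeta_j,b_l)$: if $i'=j$ because $2a_l<b_l$, and otherwise because it lies in $B(\zeta_j,\frac32a_l)$ by (7). This proves the claim.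

The function $w$ is continuous and nonnegative on $\overline{G_{i_{l-1}}}$, and $v_{i_l}$ equals $1$ on $C_l$ and $0$ on the rest of $\partial G_{i_{l-1}}$. By the maximum principle $w\ge(\min_{C_l}w)\,v_{i_l}$ in $G_{i_{l-1}}$. Lemma B, applied on $C_{l-1}$, gives
$$\min_{C_{l-1}}w\ge\frac{1-\delta_l}{n_l}\min_{C_l}w .$$

**Step 3: iteration.** As $z_0\in C_0$, $w(z_0)\ge\frac1{N_k}\prod_{l\le k}(1-\delta_l)\cdot\frac12\ge\frac1{4N_k}$. $\square$

**Corollary D.** If $q>0$, $f\in A(S\setminus K)$, and $|f|^q\le u$ with $u$ harmonic in $S\setminus K$, then for each section $\mathcal J$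
$$\sum_{i\in\mathcal J}N_{|i|}^{-1}\max_{\gamma_i}|f|^q\le4A\,u(z_0). \tag{10}$$

**Proof of Corollary D.** If $u\equiv0$ this is trivial; otherwise $u>0$, since $S\setminus K$ is connected. The annulus $\frac32a_{|i|}<|z-\zeta_i|<3a_{|i|}$ misses $K$, so $\max_{\gamma_i}|f|^q\le\max_{\gamma_i}u\le A\min_{\gamma_i}u$. With $D$ as in Lemma C, $K$ lies in the interiors of the removed discs, so $\overline D\cap K=\emptyset$. Hence $u(z_0)=\int u\,d\omega\ge\sum_{i\in\mathcal J}\frac1{4N_{|i|}}\min_{\gamma_i}u$, and (10) follows. $\square$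

## A removable set of dimension $p$

Now the opening computation goes through. We do it for a general exponent $q$ and any admissible $(s_k)$, because it will be needed twice.

**Lemma E.** Let $0<q<1$, let $f\in A(S\setminus K)$ with $f(\infty)=0$, and let $|f|^q\le u$ with $u$ harmonic in $S\setminus K$. For every $z\in\mathbb C\setminus K$ and all large $k$,
$$|f(z)|\le\frac{4\,(4A\,u(z_0))^{1/q}}{\operatorname{dist}(z,K)}\,(a_k^qN_k)^{1/q}. \tag{11}$$

**Proof of Lemma E.** Every point of a disc $\bar B(\zeta_i,2a_k)$, $i\in I_k$, is within $4a_k$ of $K$. So when $8a_k\le\operatorname{dist}(z,K)$, the point $z$ is outside these discs and $|z-w|\ge\frac12\operatorname{dist}(z,K)$ for $w\in\gamma_i$. As $f(w)=O(1/|w|)$ at $\infty$, Cauchy's formula gives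
$$f(z)=\sum_{i\in I_k}\frac1{2\pi i}\oint_{\gamma_i}\frac{f(w)}{z-w}\,dw. \tag{12}$$
The circle $\gamma_i$ has length $4\pi a_k$. By (2) and Corollary D with $\mathcal J=I_k$,
$$|f(z)|\le\frac{4a_k}{\operatorname{dist}(z,K)}\sum_{I_k}\max_{\gamma_i}|f|\le\frac{4a_k}{\operatorname{dist}(z,K)}\Bigl(\sum_{I_k}\max_{\gamma_i}|f|^q\Bigr)^{1/q}\le\frac{4a_k}{\operatorname{dist}(z,K)}\bigl(4A\,u(z_0)N_k\bigr)^{1/q},$$
which is (11). $\square$

**Proof of Theorem 1.** Take $s_k=k+1$.

**Step 1: removability.** Let $f\in H^p(S\setminus K)$. Subtracting the constant $f(\infty)$, we may assume $f(\infty)=0$. Here $a_k^pN_k=1/s_k=1/(k+1)\to0$, so (11) with $q=p$ gives $f\equiv0$. Thus $H^p(S\setminus K)$ contains only constants, and $K$ is removable for $H^p$ by the Criterion.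

**Step 2: $\dim K\le p$.** The covers by the sets $K_i$ have $\sum(\operatorname{diam}K_i)^p\le3^p/(k+1)\to0$.

**Step 3: $\dim K\ge p$.** Let $0<s<p$. For $a_k\le r<a_{k-1}$, (8) gives $\mu(\bar B(x,r))\le10k\,r^{p-s}r^s\le10k\,a_{k-1}^{p-s}r^s\le C_sr^s$. The constant is finite because $a_{k-1}\le N_{k-1}^{-1/p}$ decays superexponentially. By the mass distribution principle $\dim K\ge s$. Letting $s\to p$, $\dim K=p$. $\blacksquare$

## Positive and finite $p$-dimensional measure

**Theorem 2.** For each $0<p<1$ there is a compact $K$ removable for $H^p$ with $0<\Lambda_p(K)<\infty$.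

The natural candidate is $s_k\equiv1$, so that $N_ka_k^p=1$. But then (11) only says that $|f(z)|\le C/\operatorname{dist}(z,K)$, and we need to use more of Corollary D.

What could $f$ look like? The simplest singular function is $1/(z-x^*)$ with $x^*\in K$; let us test it against (10). Let $i_0,i_1,\dots$ be the nodes with $x^*\in K_{i_l}$. For a child $j\ne i_{l+1}$ of $i_l$, the mean of $1/(w-x^*)$ over $\gamma_j$ is $1/(\zeta_j-x^*)$, so the maximum of $|f|^p$ on $\gamma_j$ is at least $|\zeta_j-x^*|^{-p}\ge(3a_l)^{-p}$. There are $n_{l+1}-1$ such $j$, each with weight $N_{l+1}^{-1}$. Together they contribute at least $\frac12\,3^{-p}N_l^{-1}a_l^{-p}=\frac12\,3^{-p}s_l$. With $s_l=1$ these contributions add up to $\infty$, so $1/(z-x^*)\notin H^p(S\setminus K)$. The plan is therefore to show that every $f$ is a superposition of such functions with $\ell^p$-summable coefficients, and that near a point of nonzero mass the same divergence occurs.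

**Proof of Theorem 2.** Take $s_k\equiv1$, so $N_k=a_k^{-p}$. By (8), $\mu(\bar B(x,r))\le10r^p$ for $0<r<1$, so $\Lambda_p(K)>0$ by the mass distribution principle. By the covers $(K_i)_{i\in I_k}$, $\Lambda_p(K)\le3^p$. It remains to show removability. Let $f\in H^p(S\setminus K)$, $|f|^p\le u$. After subtracting a constant, $f(\infty)=0$. Put $B=4A\,u(z_0)$. Corollary D says
$$\sum_{i\in\mathcal J}a_{|i|}^p\max_{\gamma_i}|f|^p\le B\quad\text{for every section }\mathcal J. \tag{13}$$

**Step 1: $f$ is the Cauchy transform of a complex measure.** Let $c_i=\frac1{2\pi i}\oint_{\gamma_i}f\,dw$. Then $|c_i|\le2a_{|i|}\max_{\gamma_i}|f|$, so by (13) and (2)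
$$\sum_{I_k}|c_i|^p\le B':=2^pB,\qquad\sum_{I_k}|c_i|\le B'^{1/p}\qquad\text{for all }k.$$
The function $f$ is analytic between $\gamma_i$ and the circles $\gamma_j$ of the children $j$ of $i$, and on all these circles, so $c_i=\sum_{j\text{ child of }i}c_j$. A locally constant function $\varphi$ on $K$ is constant on each $K_i$, $i\in I_k$, for $k$ large, because $\max_{I_k}\operatorname{diam}K_i\to0$. For such $k$ define $\ell(\varphi)=\sum_{I_k}c_i\,\varphi|_{K_i}$; by additivity of the $c_i$ this does not depend on $k$. Then $|\ell(\varphi)|\le B'^{1/p}\sup|\varphi|$. Locally constant functions are dense in $C(K)$ by uniform continuity, so the Riesz representation theorem gives a complex measure $\nu$ on $K$ with $\nu(K_i)=c_i$ for all $i$. The same density shows that for every complex measure $\lambda$ on $K$ the sums $\sum_{I_k}|\lambda(K_i)|$ increase to the total variation $\|\lambda\|$: their supremum is the norm of $\lambda$ as a functional on locally constant functions.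

Fix $z\in\mathbb C\setminus K$. In (12) replace $\frac1{z-w}$ by $\frac1{z-\zeta_i}$. On $\gamma_i$ the two differ by $\frac{|w-\zeta_i|}{|z-w||z-\zeta_i|}=O(a_k)$, so the total error is $O(a_k)\sum_{I_k}a_k\max_{\gamma_i}|f|$, and by (2) and (13) the sum is at most $B^{1/p}$. So the error tends to $0$. The step functions equal to $\frac1{z-\zeta_i}$ on $K_i$ converge uniformly on $K$ to $\frac1{z-\zeta}$. Therefore
$$f(z)=\lim_{k\to\infty}\sum_{I_k}\frac{c_i}{z-\zeta_i}=\int\frac{d\nu(\zeta)}{z-\zeta}. \tag{14}$$

**Step 2: $\nu$ is purely atomic, and its atoms $m_x=\nu(\{x\})$ satisfy $\sum_x|m_x|^p\le B'$.** For a finite set $F$ of atoms and $k$ large, the points of $F$ lie in distinct sets $K_i$, $i\in I_k$. Along the nested sets containing a given $x$, $\nu(K_i)\to m_x$. So $\sum_F|m_x|^p\le B'$ for every finite $F$, and the bound follows.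

Let $\nu_a=\sum_xm_x\delta_x$ and $\nu_c=\nu-\nu_a$; the measure $\nu_c$ has no atoms. By (2),
$$\sum_{I_k}|\nu_c(K_i)|^p\le\sum_{I_k}|c_i|^p+\sum_x|m_x|^p\le2B'.$$
Let $\eta_k=\max_{I_k}|\nu_c|(K_i)$, which is nonincreasing in $k$. We claim $\eta_k\to0$. Otherwise $\eta_k\ge\eta>0$ for all $k$. The nodes with $|\nu_c|(K_i)\ge\eta$ form a tree (an ancestor of such a node is such a node) which is infinite and finitely branching. By König's lemma it contains an infinite path. The sets $K_i$ along the path shrink to a point $x$ with $|\nu_c|(\{x\})\ge\eta$, which contradicts the absence of atoms. Hence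
$$\|\nu_c\|=\lim_k\sum_{I_k}|\nu_c(K_i)|\le\lim_k\eta_k^{1-p}\sum_{I_k}|\nu_c(K_i)|^p\le\lim_k2B'\eta_k^{1-p}=0 .$$

**Step 3: there are no atoms.** Suppose $m=m_{x^*}\ne0$. Let $i_0,i_1,\dots$ be the nodes with $x^*\in K_{i_l}$ and let $\Sigma_l$ be the set of children of $i_l$ other than $i_{l+1}$. For each $r$, the set $\bigcup_{l<r}\Sigma_l\cup\{i_r\}$ is a section: we follow the path to $x^*$ and stop everywhere else as soon as we leave it. Dropping the term of $i_r$ in (13),
$$\sum_{l<r}a_{l+1}^p\sum_{j\in\Sigma_l}\max_{\gamma_j}|f|^p\le B\quad\text{for all }r. \tag{15}$$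
We show that the terms of the sum over $l$ stay bounded away from $0$.

First we bound $\max_{\gamma_j}|f|$ from below by the field at $\zeta_j$ of the masses outside $K_j$. For $j\in\Sigma_l$ write $f=g+h$ with
$$g(z)=\int_{K_j}\frac{d\nu(\zeta)}{z-\zeta},\qquad h(z)=\int_{K\setminus K_j}\frac{d\nu(\zeta)}{z-\zeta}.$$
The function $g(w)/(w-\zeta_j)$ is analytic on and outside $\gamma_j$ and is $O(|w|^{-2})$ at $\infty$, so its integral over $\gamma_j$ is $0$. The function $h$ is analytic in $B(\zeta_j,d_{l+1})$, which contains $\gamma_j$ and its interior. So $\frac1{2\pi i}\oint_{\gamma_j}\frac{f(w)}{w-\zeta_j}\,dw=h(\zeta_j)$, and $\max_{\gamma_j}|f|\ge|h(\zeta_j)|$.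

By Step 2, $h(\zeta_j)=\sum_{x\notin K_j}\frac{m_x}{\zeta_j-x}$, and $x^*\notin K_j$. Solving for the term of $x^*$ and using (2),
$$\frac{|m|^p}{|\zeta_j-x^*|^p}\le|h(\zeta_j)|^p+\sum_{x\in K_{i_l}\setminus K_j,\ x\ne x^*}\frac{|m_x|^p}{|\zeta_j-x|^p}+\sum_{x\notin K_{i_l}}\frac{|m_x|^p}{|\zeta_j-x|^p}. \tag{16}$$

Now the distances. Since $\zeta_j$ and $x^*$ are within $a_l$ and $\frac32a_l$ of $\zeta_{i_l}$, $|\zeta_j-x^*|\le3a_l$. If $x\notin K_{i_l}$, then $|\zeta_j-x|\ge d_l-a_l\ge\frac12d_l$. If $x\in K_{j'}$ for a child $j'\ne j$ of $i_l$, then $|x-\zeta_{j'}|\le\frac32a_{l+1}\le\frac12d_{l+1}\le\frac18|\zeta_j-\zeta_{j'}|$, so $|\zeta_j-x|\ge\frac12|\zeta_j-\zeta_{j'}|$. For fixed $j'$ each cyclic distance occurs at most twice, so with $n=n_{l+1}$, (6) gives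
$$\sum_{j\ne j'}\frac{2^p}{|\zeta_j-\zeta_{j'}|^p}\le2^{1+p}\Bigl(\frac n{4a_l}\Bigr)^p\sum_{1\le\nu\le n/2}\nu^{-p}\le2^{1+p}\Bigl(\frac n{4a_l}\Bigr)^p\frac{n^{1-p}}{1-p}=C_p\,n\,a_l^{-p},\qquad C_p=\frac{2^{1-p}}{1-p}.$$

Sum (16) over $j\in\Sigma_l$ and multiply by $a_{l+1}^p=N_{l+1}^{-1}=a_l^p/n$. The left side becomes at least $\frac{n-1}n\,3^{-p}|m|^p\ge\frac12\,3^{-p}|m|^p$. In the middle sum, exchange the order of summation: each $x\in K_{i_l}$, $x\ne x^*$, in its $K_{j'}$, contributes at most $|m_x|^pC_pna_l^{-p}\cdot a_l^p/n=C_p|m_x|^p$. The last sum becomes at most $n\cdot2^pd_l^{-p}B'\cdot a_l^p/n=2^pB'(a_l/d_l)^p$. With $\varepsilon_l=\sum_{x\in K_{i_l},\,x\ne x^*}|m_x|^p$ we obtain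
$$a_{l+1}^p\sum_{j\in\Sigma_l}|h(\zeta_j)|^p\ge\tfrac12\,3^{-p}|m|^p-C_p\varepsilon_l-2^pB'(a_l/d_l)^p .$$
Here $\varepsilon_l\to0$, because $\sum_x|m_x|^p<\infty$ and the sets $K_{i_l}$ shrink to $\{x^*\}$. Also $(a_l/d_l)^p=e^{-pL_l}\to0$. So the terms in (15) are at least $\frac14\,3^{-p}|m|^p$ for all large $l$, and letting $r\to\infty$ contradicts (15).

Hence $\nu$ has no atoms, $\nu=0$ by Step 2, and $f\equiv0$ by (14). By the Criterion $K$ is removable for $H^p$. $\blacksquare$

## Gauges with $\int_0h(r)r^{-1-p}\,dr<\infty$ exclude removability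

The test with $1/(z-x^*)$ produced a contribution of at least $\frac12\,3^{-p}s_l$ in generation $l$. If $\sum s_l<\infty$ this lower bound gives no contradiction, and one may suspect that $1/(z-x)$ does lie in $H^p$ for some $x\in K$. The next result confirms such a behavior for general compact sets.

**Proposition 3.** Let $0<p<1$, let $h:(0,\infty)\to(0,\infty)$ be nondecreasing with $\int_0^1h(r)r^{-1-p}\,dr<\infty$, and let $K\subset\mathbb C$ be compact with $S\setminus K$ connected and $\Lambda_h(K)>0$ (equivalently, the content $\Lambda_h^\infty(K)>0$). Then $K$ is not removable for $H^p$. More precisely, $1/(z-x)\in H^p(S\setminus K)$ for some $x\in K$.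

For instance, $h(r)=r^s$ with $s>p$ satisfies the integral condition. If $\dim K>p$ and $p<s<\dim K$, then $\Lambda_s(K)>0$, so the proposition reproves that removability for $H^p$ implies $\dim K\le p$.

**Proof of Proposition 3.** The integral condition forces $h(r)\to0$ as $r\to0$, in agreement with the convention $h(0)=0$. We check the equivalence in the statement. Clearly $\Lambda_h\ge\Lambda_h^\infty$. If $\Lambda_h^\infty(K)=0$, take $\delta>0$ and $0<\varepsilon\le h(\delta)$. A cover with $\sum h(\operatorname{diam}U)<\varepsilon$ has $h(\operatorname{diam}U)<h(\delta)$ for each $U$, hence all diameters are less than $\delta$. So $\Lambda_h(K)=0$.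

The function $1/(z-x)$ has the majorant we want if the boundary integrals of $|w-x|^{-p}$ against harmonic measure are bounded, for a sequence of domains exhausting $S\setminus K$. So we look for a point near which harmonic measure is small at all scales.

**Step 1: approximating domains.** Let $K_n=\{z:\operatorname{dist}(z,K)\le2^{-n}\}$ and let $D_n$ be the component of $S\setminus K_n$ containing $\infty$. A point $w\in\partial D_n$ has $\operatorname{dist}(w,K)=2^{-n}$ exactly, so it lies on the boundary of a closed disc of radius $2^{-n}$ contained in $K_n$. Hence $D_n$ is regular for the Dirichlet problem, by the exterior disc condition. Let $\omega_n$ be its harmonic measure at $\infty$. The $D_n$ increase. Their union is $S\setminus K$, because a path in $S\setminus K$ from $\infty$ to a given point has positive distance from $K$.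

**Step 2: a point where $\omega_n$ is small at all scales.** Let $Q_j(x)$ be the half-open dyadic square of side $2^{-j}$ containing $x$, and let $3Q$ be the union of $Q$ and its $8$ neighbors of the same size. Fix $t>324/\Lambda_h^\infty(K)$. Call $x\in K$ bad if $\omega_n(3Q_j(x))>t\,h(2^{-j})$ for some $0\le j\le n$. In that case one of the nine squares $Q'$ forming $3Q_j(x)$ has $\omega_n(Q')>\frac t9h(2^{-j})$, and $x\in3Q'$. Among all such $Q'$, for all bad $x$, choose the maximal ones; they exist because sides lie between $2^{-n}$ and $1$. They are disjoint, being dyadic. If $Q'\subset Q''$ then $3Q'\subset3Q''$, so the sets $3Q'$ for maximal $Q'$ cover the bad points. With $\ell(Q')$ the side of $Q'$, the set $3Q'$ is a union of $36$ squares of side $\frac12\ell(Q')$, whose diameters are less than $\ell(Q')$. So the set of bad points has content at most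
$$36\sum h(\ell(Q'))\le36\cdot\frac9t\sum\omega_n(Q')\le\frac{324}t<\Lambda_h^\infty(K).$$
Hence not all points are bad, and there is $x_n\in K$ with
$$\omega_n(B(x_n,2^{-j}))\le\omega_n(3Q_j(x_n))\le t\,h(2^{-j})\qquad(0\le j\le n).$$

**Step 3: bounded integrals.** On $\partial D_n$ we have $|w-x_n|\ge2^{-n}$. Splitting into the part $|w-x_n|\ge1$ and the rings $2^{-j-1}\le|w-x_n|<2^{-j}$,
$$\int|w-x_n|^{-p}\,d\omega_n\le1+\sum_{j=0}^{n-1}2^{(j+1)p}\,t\,h(2^{-j})\le C,$$
with $C$ independent of $n$. Indeed, by monotonicity $\int_{2^{-j}}^{2^{1-j}}h(r)r^{-1-p}\,dr\ge2^{-j}h(2^{-j})2^{-(1-j)(1+p)}=2^{-1-p}\,2^{jp}h(2^{-j})$, so $\sum_{j\ge0}2^{jp}h(2^{-j})\le2^{1+p}\int_0^2h(r)r^{-1-p}\,dr<\infty$.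

**Step 4: the limit.** Let $u_n$ be the harmonic function in $D_n$ with boundary values $|w-x_n|^{-p}$. Then $u_n(\infty)\le C$ by Step 3. The function $|z-x_n|^{-p}=|1/(z-x_n)|^p$ is subharmonic in $S\setminus\{x_n\}$, so $|z-x_n|^{-p}\le u_n$ in $D_n$. For fixed $m$, the functions $u_n$, $n\ge m$, are positive and harmonic in $D_m$ and bounded by $C$ at $\infty$. By Harnack's inequality they are uniformly bounded on compact subsets of $D_m$. A diagonal argument gives a subsequence along which $x_n\to x\in K$ and $u_n\to u$ locally uniformly in $S\setminus K$, with $u$ harmonic there. In the limit $|z-x|^{-p}\le u$, so $1/(z-x)\in H^p(S\setminus K)$. This function is not constant, and $K$ is not removable by the Criterion. $\blacksquare$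

Nothing here decides which gauges $h$ with $h(r)=o(r^p)$ but $\int_0h(r)r^{-1-p}\,dr=\infty$ admit removable sets with $\Lambda_h(K)>0$.

## The set of exponents for which $K$ is removable

**Theorem 4.** For compact $K$ with $S\setminus K$ connected let $R(K)=\{q>0:K\text{ removable for }H^q\}$. If $q\in R(K)$ then $[q,\infty)\subset R(K)$. For every $p\in(0,1)$ there are compact sets $K',K''$ of dimension $p$ with
$$R(K')=[p,\infty),\quad0<\Lambda_p(K')<\infty,\qquad\text{and}\qquad R(K'')=(p,\infty).$$

**Proof of Theorem 4.**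

**Step 1: $R(K)$ is closed upward.** If $q'>q$, then $|f|^q\le1+|f|^{q'}$, so $H^{q'}(S\setminus K)\subset H^q(S\setminus K)$. If the larger space contains only constants, so does the smaller one. Apply the Criterion.

**Step 2: the set $K'$.** Let $K'$ be the set of Theorem 2. As $0<\Lambda_p(K')<\infty$, its dimension is $p$. It is removable for $H^p$, hence for $H^q$ for all $q\ge p$ by Step 1. For $0<q<p=\dim K'$ it is not removable, since removability for $H^q$ implies dimension at most $q$.

**Step 3: the set $K''$ and exponents $q>p$.** Let $K''$ be the set constructed above with $s_k=8^{-k}$. Then $a_k^p=8^k/N_k\le8^k2^{-M4^k}$. For $p<q<1$,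
$$a_k^qN_k=a_k^{q-p}\,a_k^pN_k=8^ka_k^{q-p}\longrightarrow0 .$$
By (11) every $f\in H^q(S\setminus K'')$ with $f(\infty)=0$ vanishes, so (after subtracting constants) $H^q(S\setminus K'')$ contains only constants. So $K''$ is removable for $H^q$ for $p<q<1$, and by Step 1 for all $q>p$.

**Step 4: the dimension of $K''$.** For every $q\in(p,1)$ the covers by the sets $K_i$ have $\sum(\operatorname{diam}K_i)^q\le N_k(3a_k)^q\to0$, so $\dim K''\le p$. Since $s_{k-1}\le1$, (8) gives $\mu(\bar B(x,r))\le10r^p$ for $0<r<1$, so $\dim K''\ge p$.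

**Step 5: $K''$ is not removable for $H^p$.** We apply Proposition 3 with a gauge made from $\mu$ itself, namely $h(r)=\sup_{x\in K''}\mu(\bar B(x,r))$. It is nondecreasing, positive for $r>0$ (each ball contains some $K_i$), and $h(r)\to0$ as $r\to0$ by (8). Put $h(0)=0$. Consider any countable cover of $K''$; sets that miss $K''$ may be dropped, and the others may be taken closed. If $x\in U\cap K''$, then $U\subset\bar B(x,\operatorname{diam}U)$, so $\mu(U)\le h(\operatorname{diam}U)$ (if $\operatorname{diam}U=0$ both sides are $0$). Hence $\sum h(\operatorname{diam}U)\ge\sum\mu(U)\ge1$, and $\Lambda_h^\infty(K'')\ge1$. By (8) on each interval $[a_k,a_{k-1})$, where $s_{k-1}=8^{-(k-1)}$,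
$$\int_0^1\frac{h(r)}{r^{1+p}}\,dr\le\sum_{k\ge1}10\cdot8^{-(k-1)}\int_{a_k}^{a_{k-1}}\frac{dr}r=\sum_{k\ge1}10\cdot8^{-(k-1)}\log\frac{a_{k-1}}{a_k}\le\sum_{k\ge1}\frac{10}p\,8^{-(k-1)}\log(8n_k)<\infty,$$
since $\log(8n_k)=3\log2+M4^k\log2$ and $4<8$. By Proposition 3, $K''$ is not removable for $H^p$. By Step 1 it is not removable for $H^q$ for any $q\le p$ either. So $R(K'')=(p,\infty)$. $\blacksquare$
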